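# Multiple Walsh series that converge $\rho$-regularly to zero

## 1. Walsh series, $\rho$-regular convergence, sets of uniqueness

**Definition (Rademacher and Walsh functions).** Let $r_0(x)=1$ on $[0,1/2)$ and $r_0(x)=-1$ on $[1/2,1)$, extended to $\mathbb R$ with period $1$. Put $r_k(x)=r_0(2^kx)$ for $k\ge 0$. For $n=\sum_{k\ge0}\varepsilon_k2^k$ with $\varepsilon_k\in\{0,1\}$, the Walsh (Paley) function is $w_n(x)=\prod_{k\ge0}r_k(x)^{\varepsilon_k}$.

For example, $w_0=1$, $w_{2^k}=r_k$, and $w_3=r_0r_1$ takes the values $1,-1,-1,1$ on the four successive quarters of $[0,1)$. By periodicity, $w_n(1)=w_n(0)=1$.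

**Definition (multiple Walsh series).** Let $d\ge2$. For $\mathbf n=(n_1,\dots,n_d)\in\mathbb Z_{\ge0}^d$ and $\mathbf t=(t^1,\dots,t^d)$ put $\omega_{\mathbf n}(\mathbf t)=\prod_{i=1}^dw_{n_i}(t^i)$. A $d$-multiple Walsh series is
$$\sum_{\mathbf n\in\mathbb Z_{\ge0}^d}b_{\mathbf n}\,\omega_{\mathbf n}(\mathbf t),\qquad b_{\mathbf n}\in\mathbb R, \tag{1}$$
and its rectangular partial sums are, for $\mathbf N=(N_1,\dots,N_d)\in\mathbb Z_{\ge1}^d$,
$$S_{\mathbf N}(\mathbf t)=\sum_{n_1=0}^{N_1-1}\cdots\sum_{n_d=0}^{N_d-1}b_{\mathbf n}\,\omega_{\mathbf n}(\mathbf t).$$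
We write $S_N=S_{(N,\dots,N)}$ for the cubical partial sums.

For example, if $d=2$, then $S_{(2,1)}(\mathbf t)=b_{(0,0)}+b_{(1,0)}r_0(t^1)$.

**Definition ($\rho$-regular convergence).** Let $\rho\in(0,1]$. The series (1) converges $\rho$-regularly to $S(\mathbf t)$ at $\mathbf t$ if $S_{\mathbf N}(\mathbf t)\to S(\mathbf t)$ as $\min_iN_i\to\infty$ subject to $\min_{i,j}N_i/N_j\ge\rho$. For $\rho=1$ this is cubical convergence. If no restriction is put on the ratios, we speak of rectangular convergence.

As an example, let $d=2$, $b_{(n,0)}=1$ and $b_{(0,n)}=-1$ for $n\ge1$, and let all other coefficients be $0$. At $\mathbf t=(0,0)$ every Walsh function equals $1$, so $S_{(N_1,N_2)}(0,0)=(N_1-1)-(N_2-1)=N_1-N_2$. All cubical sums are $0$, so the series converges cubically to $0$ at this point. For $\rho<1$ it does not converge $\rho$-regularly there: both $(N,N)$ and $(N+1,N)$ are admissible for large $N$, and they give $0$ and $1$. Note also that the coefficients do not tend to $0$. We shall meet this example again in Section 6.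

**Definition (sets of uniqueness).** A set $L\subset[0,1]^d$ is a U-set with respect to $\rho$-regular convergence if every series (1) that converges $\rho$-regularly to $0$ at every point of $[0,1]^d\setminus L$ has all $b_{\mathbf n}=0$. The class of these sets is $U_{\rho,d}$. U-sets for rectangular convergence, and for the one-dimensional Walsh system on $[0,1]$ with partial sums $\sum_{n<N}a_nw_n$, are defined in the same way.

Every subset of a U-set is a U-set. Here is a set that is not one. Let $L=([0,1/2)\cup\{1\})\times[0,1]^{d-1}$. The series $1+r_0(t^1)$ is not zero, but its sum is $0$ whenever $t^1\in[1/2,1)$, that is, everywhere off $L$.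

## 2. The dyadic group and the points that $[0,1)$ misses

**Definition (dyadic group).** Let $G=\{0,1\}^{\{0,1,2,\dots\}}$ with coordinatewise addition mod $2$, denoted $\oplus$, and with the product topology. On $G$ put $r_k(x)=(-1)^{x_k}$ and $w_n=\prod_kr_k^{\varepsilon_k}$; on $G^d$ put $\omega_{\mathbf n}(\mathbf t)=\prod_iw_{n_i}(t^i)$. The partial sums of a series on $G^d$ are defined as before.

For example, if $a=(1,1,1,\dots)$, then $w_n(a)=(-1)^{s(n)}$, where $s(n)$ is the number of ones in the binary expansion of $n$.

Clearly $r_k(x\oplus y)=r_k(x)r_k(y)$, hence $\omega_{\mathbf n}(\mathbf t\oplus\mathbf s)=\omega_{\mathbf n}(\mathbf t)\,\omega_{\mathbf n}(\mathbf s)$.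

**Definition (the map $\varphi$ and the set $C^*$).** Let $\varphi:[0,1)\to G$ send $x$ to the digits $(x_0,x_1,\dots)$ of its binary expansion $x=\sum_kx_k2^{-k-1}$ with infinitely many zeros. Let $C^*\subset G$ be the set of sequences that are eventually $1$.

For example, $\varphi(1/2)=(1,0,0,\dots)$, while $(0,1,1,1,\dots)$, the other expansion of $1/2$, lies in $C^*$ and is not a value of $\varphi$.

The map $\varphi$ is a bijection of $[0,1)$ onto $G\setminus C^*$, and $C^*$ is countable. The fractional part of $2^kx$ has digits $x_k,x_{k+1},\dots$, again with infinitely many zeros, so it lies in $[0,1/2)$ exactly when $x_k=0$. Hence $r_k(\varphi(x))=r_k(x)$. A series on $[0,1)^d$ is therefore the same thing as a series on $G^d$ looked at only at points none of whose coordinates is in $C^*$.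

**Definition (cells and cubes).** A cell of rank $k$ in $G$ is a set on which $x_0,\dots,x_{k-1}$ are fixed. A cube of rank $k$ in $G^e$ is a product of $e$ cells of rank $k$. $\Delta_k(\cdot)$ denotes the cell or cube of rank $k$ that contains the given point.

For example, $\Delta_2(0)$ consists of the sequences that begin with $00$: it is $\varphi([0,1/4))$ together with $(0,0,1,1,1,\dots)$, the only sequence in it with all later digits $1$, and with the other eventually-one sequences that begin with $00$.

Two cubes are nested or disjoint. Cubes are open and compact, they form a base of the topology, and $G^e$ is a compact metrizable space. Normalized Haar measure on $G^e$ gives each cube of rank $k$ the mass $2^{-ke}$. Every cell is uncountable, so the complement of a countable set is dense in $G$; it is also a $G_\delta$.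

The one tool we take from general topology is the Baire category theorem, in the following form: if $Z$ is a nonempty $G_\delta$ subset of a compact metric space and $Z=\bigcup_KE_K$ is a countable union of relatively closed sets, then some $E_K$ contains a nonempty relatively open subset of $Z$. For $Z\subset G^e$ this means that there is a cube $R$ with $\emptyset\ne Z\cap R\subset E_K$.

## 3. Does $\emptyset$ belong to $U_{\rho,d}$?

The question, posed in "WALSH AND DYADIC ANALYSIS" (https://epublikacije.arhimediagroup.rs/wp-content/uploads/2021/02/walsh-and-dyadic-analysis.pdf), is this: let $\rho\in(0,1]$ be given; if a $d$-multiple Walsh series converges $\rho$-regularly to $0$ at every point of $[0,1]^d$, must all its coefficients be zero? In symbols: is $\emptyset\in U_{\rho,d}$?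

Two results frame it. For rectangular convergence every countable subset of $[0,1]^d$ is a U-set (Skvortsov, Movsisyan). When the series are considered on $G^d$ instead of $[0,1]^d$, Lukomskii proved that $\emptyset\in U_{\rho,d}$ for all $\rho\in(0,1]$. The difference between $G^d$ and $[0,1]^d$ is exactly the set of points with a coordinate in $C^*$.

The answer is yes. It follows from a theorem that uses only the partial sums $S_{2^k+2^m}$ and allows exceptional sets.

**Theorem 1.** Let $d\ge1$, let $C_1,\dots,C_d\subset G$ be countable, $X_i=G\setminus C_i$, $X=\prod_iX_i$, and let $M\subset\{0,1,2,\dots\}$ be infinite. If a series $\sum b_{\mathbf n}\omega_{\mathbf n}$ on $G^d$ satisfies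
$$\lim_{k\to\infty}S_{2^k+2^m}(\mathbf t)=0\qquad\text{for all }m\in M,\ \mathbf t\in X, \tag{2}$$
then all $b_{\mathbf n}=0$.

**Corollary 2.** Let $d\ge2$ and $\rho\in(0,1]$.
(a) $\emptyset\in U_{\rho,d}$.
(b) If $E_1,\dots,E_d\subset[0,1]$ are countable, then $\bigcup_i\{\mathbf t\in[0,1]^d:t^i\in E_i\}\in U_{\rho,d}$. In particular every countable subset of $[0,1]^d$ and every countable union of coordinate hyperplanes $\{t^i=c\}$ is in $U_{\rho,d}$. The same sets are U-sets for rectangular convergence.

**Proposition 3.** (a) Theorem 1 fails for every finite $M$, even for $C_i=C^*$, i.e. on $[0,1)^d$, and even if $S_{2^k}\to0$ on $[0,1)^d$ is also assumed. Hence, for pointwise convergence on $[0,1)^d$, condition (2) forces uniqueness if and only if $M$ is infinite.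
(b) Let $d\ge2$ and $\rho\in(0,1]$. If $E\subset[0,1]$ and $E\times[0,1]^{d-1}\in U_{\rho,d}$, then $E$ is a U-set for the one-dimensional Walsh system on $[0,1]$.

**Proof of Corollary 2 from Theorem 1.** Part (a) is (b) with all $E_i=\emptyset$. For (b), let a series converge $\rho$-regularly to $0$ off $\bigcup_i\{t^i\in E_i\}$. Take $\mathbf N=(N,\dots,N)$: all ratios are $1\ge\rho$, so $S_N(\mathbf t)\to0$ at every $\mathbf t\in[0,1)^d$ with $t^i\notin E_i$ for all $i$. Transport this by $\varphi$: on $G^d$ we get $S_N\to0$ at all points with $t^i\notin C_i:=C^*\cup\varphi(E_i\cap[0,1))$, and each $C_i$ is countable. In particular (2) holds with $M=\{0,1,2,\dots\}$, and Theorem 1 gives $b_{\mathbf n}=0$ for all $\mathbf n$.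

A countable set $L$ lies in $\bigcup_i\{t^i\in\pi_i(L)\}$, where $\pi_i$ is the $i$-th coordinate projection, and subsets of U-sets are U-sets. A countable union of coordinate hyperplanes is already of the form in (b). Finally, rectangular convergence to $0$ implies $S_N\to0$, which is all that was used. $\square$

It remains to prove Theorem 1 (Sections 4 to 11) and Proposition 3 (Section 12).

## 4. A series as a linear functional on cubes

We repackage the coefficients so that partial sums become values on cubes.

Let $P(G^e)$ be the space of Walsh polynomials on $G^e$, i.e. finite linear combinations of the $\omega_{\mathbf n}$; $P(G^0)$ is the space of constants. Let $D_N=\sum_{n<N}w_n$. Expanding a product gives $D_{2^k}=\prod_{j<k}(1+r_j)$, and the numbers $2^k+n$ with $n<2^m\le2^k$ satisfy $w_{2^k+n}=r_kw_n$. Hence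
$$D_{2^k}=2^k1_{\Delta_k(0)},\qquad D_{2^k+2^m}=D_{2^k}+r_kD_{2^m}\quad(m\le k). \tag{3}$$
In particular $D_{2^k+1}=D_{2^k}+r_k$.

A function $\omega_{\mathbf n}$ with all $n_i<2^k$ is constant on cubes of rank $k$. Conversely, by (3), $1_{\Delta_k(c)}(x)=2^{-k}D_{2^k}(x\oplus c)=2^{-k}\sum_{n<2^k}w_n(c)w_n(x)$, so indicators of cubes are Walsh polynomials. Thus $P(G^e)$ is exactly the space of functions that, for some $k$, are constant on all cubes of rank $k$, and it is spanned by the indicators of cubes. Its elements are continuous. The $\omega_{\mathbf n}$ are linearly independent, because they are orthonormal for Haar measure: $\omega_{\mathbf n}\omega_{\mathbf n'}$ is a product of distinct factors $r_k(t^i)$, with at least one factor if $\mathbf n\ne\mathbf n'$, and then has integral $0$.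

**Definition (functional of a series).** To a series with coefficients $b_{\mathbf n}$ we associate the linear functional $\tau$ on $P(G^d)$ with $\tau(\omega_{\mathbf n})=b_{\mathbf n}$. For a finite union $V$ of cubes write $\tau(V)=\tau(1_V)$. We write $S_{\mathbf N}(\tau;\mathbf t)$ for the partial sums.

For example, the point mass $\delta_a(f)=f(a)$ on $P(G)$ corresponds to the series $\sum_nw_n(a)w_n(x)$. If $\nu$ is any functional on $P(G^{d-1})$, then $(\delta_a\otimes\nu)(f)=\nu(f(a,\cdot))$ is a functional on $P(G^d)$, "concentrated on the hyperplane $t^1=a$". Every linear functional on $P(G^d)$ comes from a series; it need not be a measure.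

Since the cubes span, $\tau=0$ iff all $b_{\mathbf n}=0$ iff $\tau(Q)=0$ for all cubes $Q$. By multiplicativity of $\omega_{\mathbf n}$,
$$S_N(\tau;\mathbf t)=\sum_{n_1,\dots,n_d<N}\tau(\omega_{\mathbf n})\,\omega_{\mathbf n}(\mathbf t)=\tau_{\mathbf s}\Big(\prod_iD_N(t^i\oplus s^i)\Big), \tag{4}$$
where $\tau_{\mathbf s}$ means that $\tau$ acts in the variable $\mathbf s$. With (3) this gives
$$S_{2^k}(\tau;\mathbf t)=2^{kd}\,\tau(\Delta_k(\mathbf t)). \tag{5}$$
So $|S_{2^k}|$ on a cube $Q$ of rank $k$ is the density $|\tau(Q)|/|Q|$, where $|Q|=2^{-kd}$.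

## 5. Nested cubes: all of $G^d$, and one dimension

**All of $G^d$.** Suppose $S_{2^k}(\tau;\mathbf t)\to0$ at every $\mathbf t\in G^d$. Then $\tau=0$. Indeed, let $\tau(Q)\ne0$ with $Q$ of rank $k_0$. The cube $Q$ is the union of $2^d$ cubes of rank $k_0+1$, so one of them has $|\tau|\ge2^{-d}|\tau(Q)|$, i.e. density at least that of $Q$. Iterating, we get nested cubes $Q_k$ of rank $k$ whose densities are at least $|\tau(Q)|/|Q|$. At the point $\mathbf t$ of $\bigcap_kQ_k$ we have $|S_{2^k}(\tau;\mathbf t)|\ge|\tau(Q)|/|Q|>0$ for all $k\ge k_0$, a contradiction.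

On $[0,1)^d$ this argument breaks because the point $\mathbf t$ that it produces may have a coordinate in $C^*$, and there nothing is assumed.

**One dimension.** Let $d=1$ and suppose $\sum_{n<N}b_nw_n(x)\to0$ for all $x\in G\setminus C^*$. At any one such point, $b_nw_n(x)=S_{n+1}(x)-S_n(x)\to0$, so $b_n\to0$. By (5), for every $c\in G$,
$$|\tau(\Delta_k(c))|=2^{-k}\Big|\sum_{n<2^k}b_nw_n(c)\Big|\le2^{-k}\sum_{n<2^k}|b_n|\to0.$$
So no point carries mass, and we can steer the nested cells around $C^*=\{c_1,c_2,\dots\}$. Start with a cell $Q^{(0)}$ of density $\delta>0$. Given $Q^{(j-1)}$ with nonzero density, if $c_j\notin Q^{(j-1)}$ let $Q^{(j)}$ be a half of it with at least the same density. If $c_j\in Q^{(j-1)}$, choose $l$ larger than its rank with $|\tau(\Delta_l(c_j))|\le2^{-j-1}|\tau(Q^{(j-1)})|$. The other rank-$l$ cells of $Q^{(j-1)}$ have total $\tau$-value at least $(1-2^{-j-1})|\tau(Q^{(j-1)})|$ in absolute value, and total measure less than $|Q^{(j-1)}|$. So one of them, which we call $Q^{(j)}$, has density at least $(1-2^{-j-1})$ times that of $Q^{(j-1)}$.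 All densities are at least $\delta\prod_{j\ge1}(1-2^{-j-1})>0$, and the point of $\bigcap_jQ^{(j)}$ is not in $C^*$. There $S_{2^k}\not\to0$, a contradiction. Hence all $b_n=0$.

## 6. Mass on hyperplanes, and the partial sums that see it

The sensible plan for $d\ge2$ is to repeat the one-dimensional argument. One now has to steer around the hyperplanes $\{t^i=c\}$ with $c\in C^*$, so one needs that thin slabs $Q\cap\{t^i\in\Delta_l(c)\}$ have small $\tau$-value for large $l$. In one dimension this came from $b_n\to0$, and $b_n\to0$ came from $S_{n+1}-S_n$ at a single point. Here the plan stops: with cubical sums, $S_{N+1}-S_N$ is a sum over a shell of $(N+1)^d-N^d$ terms, and its smallness at a point says nothing about one coefficient. In the example of Section 1 all cubical sums at $(0,0)$ vanish while infinitely many coefficients are $\pm1$.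

Nor do the sums $S_{2^k}$ help. Let $\tau=\delta_a\otimes\nu$ with $a\in C^*$ and $\nu$ any functional on $P(G^{d-1})$. By (4),
$$S_N(\tau;(x,y))=D_N(x\oplus a)\,S_N(\nu;y). \tag{6}$$
If $x\notin C^*$, then $x\ne a$ and $D_{2^k}(x\oplus a)=0$ for large $k$. So $S_{2^k}(\tau;\cdot)\to0$ on $[0,1)^d$, whatever $\nu$ is.

Now take $N=2^k+1$ in (6). For $x\ne a$ and large $k$, $D_{2^k+1}(x\oplus a)=r_k(x\oplus a)=\pm1$. The singular factor has become a sign, and $S_{2^k+1}(\tau;(x,y))=\pm S_{2^k+1}(\nu;y)$: the hidden mass is visible again, as a series in one variable fewer.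

But $N=2^k+1$ alone has its own blind spot. Let $d=1$, $a=(1,1,1,\dots)$, $b=(0,1,1,1,\dots)$, $\tau=\delta_a-\delta_b$. For $x\notin C^*$ and large $k$,
$$S_{2^k+1}(\tau;x)=r_k(x\oplus a)-r_k(x\oplus b)=-r_k(x)+r_k(x)=0.$$
Two masses at different places cancel. The sum with $N=2^k+2$ tells them apart: by (3), for large $k$ it equals $-r_k(x)\big(D_2(x\oplus a)-D_2(x\oplus b)\big)$, and one of $D_2(x\oplus a)$, $D_2(x\oplus b)$ is $2$ while the other is $0$, so the value is $\pm2$. In general $2^k+2^m$ plays the role of $2^k+1$ separately inside each cube of rank $m$; we make this precise in Section 7.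

This suggests the strategy. Near a point of the place where $\tau$ lives, there are two possibilities. Either points of $X$ are dense there, and then we hope to run a Baire argument with $S_{2^k}$. Or, somewhere nearby, $\tau$ lives on a single hyperplane $\{t^i=c\}$; then we localize, divide out the sign, and pass to fewer variables. Taking the number of fixed coordinates as large as possible does all the reductions at once. One thing will then be missing: after dividing out the sign we know only $S_{2^k+1}(\nu)\to0$, whereas (5) speaks about $S_{2^k}$. Lemma 4 supplies this.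

## 7. Localization to a cube of rank $m$

The purpose of this section is to show that the sums $S_{2^k+2^m}$ of $\tau$ on a cube of rank $m$ are sums with $N=2^k+1$ (with $k$ shifted) of a new functional.

Let $Q=\prod_iQ_i$ be a cube of rank $m$. Let $\theta_i:G\to Q_i$ prepend to $x$ the $m$ fixed digits of $Q_i$, and let $\theta_Q=\prod_i\theta_i:G^d\to Q$. This is a homeomorphism that maps the cubes of rank $k$ onto the cubes of rank $k+m$ contained in $Q$.

**Definition (localized functional).** $\tau_Q(f)=\tau\big((f\circ\theta_Q^{-1})\cdot1_Q\big)$ for $f\in P(G^d)$, the function on the right being $0$ off $Q$.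

In particular $\tau_Q(R)=\tau(\theta_Q(R))$ for cubes $R$. For example, with $d=1$, $\tau=\delta_a-\delta_b$ from Section 6 and $Q=\{x_0=1\}$, we have $a\in Q$, $b\notin Q$, and $\tau_Q(f)=f(\theta_Q^{-1}(a))=f(a)$, so $\tau_Q=\delta_a$: the cancelling mass is gone.

Let $\sigma$ be the shift, $(\sigma x)_k=x_{k+1}$. For $j<2^m$ we have $w_{j+2^ml}(x)=w_j(x)\,w_l(\sigma^mx)$. Summing over $j<2^m$ and $l<N$ gives
$$D_{2^mN}(x)=D_{2^m}(x)D_N(\sigma^mx)=2^m1_{\Delta_m(0)}(x)\,D_N(\sigma^mx).$$
Apply this to $x=\theta_i(t^i)\oplus s^i$. Its first $m$ digits vanish iff $s^i\in Q_i$, and then $\sigma^mx=t^i\oplus\theta_i^{-1}(s^i)$. Hence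
$$\prod_iD_{2^mN}(\theta_i(t^i)\oplus s^i)=2^{md}\,1_Q(\mathbf s)\prod_iD_N\big(t^i\oplus\theta_i^{-1}(s^i)\big).$$
Applying $\tau_{\mathbf s}$ and using (4) on both sides,
$$S_{2^mN}(\tau;\theta_Q(\mathbf t))=2^{md}\,S_N(\tau_Q;\mathbf t). \tag{7}$$
With $N=2^k+1$ the left side involves $2^mN=2^{k+m}+2^m$.

## 8. The support of a series

**Definition (null cube, support).** Let $\tau$ be a linear functional on $P(G^e)$, $e\ge1$. A cube is null if all its subcubes (itself included) have $\tau$-value $0$. The support $F(\tau)$ is the set of $\mathbf t$ such that every cube containing $\mathbf t$ contains a cube $Q'$ with $\tau(Q')\ne0$.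

For example, $F(\delta_a-\delta_b)=\{a,b\}$ for $a\ne b$, although $(\delta_a-\delta_b)(G)=0$. If $\lambda$ is integration against Haar measure on $G$, then $F(\delta_a\otimes\lambda)=\{a\}\times G$.

By definition the complement of $F(\tau)$ is the union of the null cubes, so $F(\tau)$ is closed. We need three facts.

First, if $Q$ is a cube with $Q\cap F(\tau)=\emptyset$, then $\tau(Q)=0$. Indeed, $Q$ is compact and covered by null cubes, hence by finitely many. For $k$ at least the rank of $Q$ and the ranks of these finitely many cubes, every rank-$k$ cube in $Q$ lies in a null cube and has value $0$; $\tau(Q)$ is the sum of these values.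

Second, $F(\tau)=\emptyset$ iff $\tau=0$. If $F(\tau)=\emptyset$, the first fact gives $\tau(Q)=0$ for all cubes. The other direction is clear.

Third, for a cube $Q$,
$$F(\tau_Q)=\theta_Q^{-1}(F(\tau)\cap Q). \tag{8}$$
Indeed, $\tau_Q(R)=\tau(\theta_Q(R))$, the cubes that contain $\theta_Q(\mathbf t)$ and lie in $Q$ are the sets $\theta_Q(R)$ with $R\ni\mathbf t$, and in the definition of $F(\tau)$ at a point of $Q$ it is enough to look at cubes inside $Q$, since a larger cube contains those.

## 9. From $S_{2^k+1}$ to $S_{2^k}$

In this section and the next, $e\ge1$, the sets $Y_1,\dots,Y_e\subset G$ have countable complements, $Y=\prod_iY_i$, and $\nu$ is a linear functional on $P(G^e)$ with coefficients $b_{\mathbf n}=\nu(\omega_{\mathbf n})$.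

**Lemma 4.** If $S_{2^k+1}(\nu;y)\to0$ for all $y\in Y$, then $S_{2^k}(\nu;y)\to0$ for all $y\in Y$.

**Proof.** The plan is to lower one side at a time from $2^k+1$ to $2^k$, and to show that the terms removed tend to $0$, by comparing two points that differ in the $k$-th digit only.

For $0\le j\le e$ let $S_k^{(j)}$ be the rectangular partial sum with $N_i=2^k$ for $i\le j$ and $N_i=2^k+1$ for $i>j$. By hypothesis $S_k^{(0)}=S_{2^k+1}\to0$ on $Y$. Let $1\le j\le e$ and assume $S_k^{(j-1)}\to0$ on $Y$. Passing from $S_k^{(j-1)}$ to $S_k^{(j)}$ drops the terms with $n_j=2^k$, in which $w_{n_j}(y^j)=r_k(y^j)$. So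
$$S_k^{(j-1)}(y)=S_k^{(j)}(y)+r_k(y^j)\,R_k(y), \tag{9}$$
where $R_k$ does not depend on $y^j$, and $S_k^{(j)}$ depends on $y^j$ only through its digits $0,\dots,k-1$.

Fix $y^i\in Y_i$ for $i\ne j$, let $\varepsilon>0$, and view everything as a function of $x=y^j$. The sets
$$E_K=\{x\in Y_j:\ |S_k^{(j-1)}|\le\varepsilon\ \text{ for all }k\ge K\}$$
are closed in $Y_j$ because partial sums are continuous, and their union is $Y_j$ by assumption. Since $Y_j$ is a nonempty $G_\delta$ in $G$, Baire's theorem gives $K$ and a cell $\Delta$ of some rank $p$ such that $|S_k^{(j-1)}|\le\varepsilon$ on $\Delta\cap Y_j$ for all $k\ge K$. As $Y_j$ is dense in $G$, continuity extends this bound to all of $\Delta$.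

Let $k\ge\max(K,p)$, take $x\in\Delta$, and let $x'$ be $x$ with the $k$-th digit changed. Since $k\ge p$, also $x'\in\Delta$. The function $S_k^{(j)}$ takes the same value at $x$ and $x'$, while $r_k(x')=-r_k(x)$. Subtracting (9) at the two points,
$$2|R_k|=|S_k^{(j-1)}(x)-S_k^{(j-1)}(x')|\le2\varepsilon .$$
Thus $|R_k|\le\varepsilon$ for all large $k$. As $\varepsilon$ was arbitrary, $R_k\to0$ for the chosen $y^i$, $i\ne j$. By (9), $S_k^{(j)}\to0$ at every point of $Y$. After $e$ steps we reach $S_k^{(e)}=S_{2^k}$. $\square$

The passage from $\Delta\cap Y_j$ to $\Delta$ is what lets us flip a digit without worrying whether $x'$ is still in $Y_j$.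

## 10. Uniqueness when $Y$ is dense in the support

**Lemma 5.** If $S_{2^k}(\nu;y)\to0$ for all $y\in Y$ and $F(\nu)\cap Y$ is dense in $F(\nu)$, then $\nu=0$.

**Proof.** Suppose $F=F(\nu)\ne\emptyset$; we shall find a null cube that meets $F$.

**Step 1: a uniform bound on a piece of $F$.** The set $Y$ is the complement of the countably many closed sets $\{y^i=c\}$, $c\notin Y_i$. So $F\cap Y$ is a $G_\delta$, and it is nonempty by density. It is the union over $K$ of the relatively closed sets $\{y\in F\cap Y:|S_{2^k}(\nu;y)|\le1\ \forall k\ge K\}$. Baire's theorem gives $K$ and a cube $Q$ with $F\cap Y\cap Q\ne\emptyset$ and $|S_{2^k}(\nu;\cdot)|\le1$ on $F\cap Y\cap Q$ for $k\ge K$. Since $Q$ is open, $F\cap Y\cap Q$ is dense in $F\cap Q$, and by continuity the bound holds on $F\cap Q$.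

**Step 2: the bound holds on the whole cube.** Let $Q'\subset Q$ be a cube of rank $k\ge K$. If $Q'\cap F=\emptyset$, then $\nu(Q')=0$ by the first fact of Section 8. Otherwise pick $t\in Q'\cap F$; by (5) and Step 1, $|\nu(Q')|=2^{-ke}|S_{2^k}(\nu;t)|\le2^{-ke}$. In both cases (5) gives $|S_{2^k}(\nu;\cdot)|\le1$ on $Q'$. Hence $|S_{2^k}(\nu;\cdot)|\le1$ on all of $Q$ for $k\ge\max(K,\operatorname{rank}Q)$.

**Step 3: $Q$ is null.** Let $Q'\subset Q$ be a cube. For $k\ge\operatorname{rank}Q'$, split $Q'$ into cubes $Q''$ of rank $k$. On each of them $S_{2^k}(\nu;\cdot)$ equals $2^{ke}\nu(Q'')$, and the measure of $Q''$ is $2^{-ke}$, so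
$$\nu(Q')=\sum_{Q''}\nu(Q'')=\int_{Q'}S_{2^k}(\nu;\cdot),$$
the integral being with respect to normalized Haar measure. The set $Q\setminus Y$ lies in countably many hyperplanes of measure $0$, so $S_{2^k}(\nu;\cdot)\to0$ almost everywhere on $Q$, boundedly for large $k$ by Step 2. The bounded convergence theorem gives $\nu(Q')=0$. So $Q$ is null, which contradicts $F\cap Q\ne\emptyset$. Hence $F=\emptyset$ and $\nu=0$. $\square$

## 11. Proof of Theorem 1: a maximal set of frozen coordinates

Let $\tau$ be the functional of a series that satisfies (2), and suppose $\tau\ne0$, so $F=F(\tau)\ne\emptyset$. For $A\subset\{1,\dots,d\}$ and $q\in G^A$ let $H_{A,q}=\{\mathbf t:t^i=q^i\text{ for }i\in A\}$; thus $H_\emptyset=G^d$.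

**Step 1. Choose the smallest coordinate plane that carries a piece of $F$.** Consider all triples $(A,q,Q)$ with $Q$ a cube and
$$\emptyset\ne F\cap Q\subset H_{A,q}.$$
There are such triples, for instance $A=\emptyset$, $Q=G^d$. Choose one with $|A|$ maximal. The condition remains true, with the same $A$ and $q$, if $Q$ is replaced by any subcube that meets $F$. Since $M$ is infinite, we may therefore assume that $m:=\operatorname{rank}Q\in M$. Since $F\cap Q$ is nonempty and lies in $H_{A,q}$, we have $q^i\in Q_i$ for $i\in A$.

**Step 2. Localize, so that the information becomes one about $2^k+1$.** Put $\tau'=\tau_Q$, $q'^i=\theta_i^{-1}(q^i)$ for $i\in A$, and $X_i'=\theta_i^{-1}(X_i)$. The complement of $X_i'$ is $\theta_i^{-1}(C_i)$, which is countable because $\theta_i$ is injective. By (8), $F':=F(\tau')=\theta_Q^{-1}(F\cap Q)$, so $F'\ne\emptyset$ and $F'\subset H_{A,q'}$. For $\mathbf t\in\prod_iX_i'$ we have $\theta_Q(\mathbf t)\in X$, and (7) with $N=2^k+1$ together with (2) gives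
$$S_{2^k+1}(\tau';\mathbf t)=2^{-md}S_{2^{k+m}+2^m}(\tau;\theta_Q(\mathbf t))\to0\qquad\text{for all }\mathbf t\in\prod_iX_i'. \tag{10}$$
This is where $m\in M$ is used.

**Step 3. Show that $\tau'$ is a point mass in the variables of $A$ times a functional in the others.** Let $B$ be the complement of $A$, and write $\mathbf t=(x,y)\in G^A\times G^B$. Define $\nu$ on $P(G^B)$ by $\nu(g)=\tau'(\tilde g)$, where $\tilde g(x,y)=g(y)$. We claim
$$\tau'(f)=\nu(f(q',\cdot))\qquad(f\in P(G^d)). \tag{11}$$
Let $f$ be constant on cubes of rank $k$. The function $h(x,y)=f(x,y)-f(q',y)$ is also constant on cubes of rank $k$. A cube of rank $k$ that meets $H_{A,q'}$ has the form $\Delta_k(q')\times R$; for $(x,y)$ in it, $(x,y)$ and $(q',y)$ lie in the same rank-$k$ cube, so $h(x,y)=0$. Hence $h$ is a linear combination of indicators of rank-$k$ cubes disjoint from $H_{A,q'}$. Such cubes are disjoint from $F'$, so $\tau'$ vanishes on them (Section 8), and $\tau'(h)=0$. This is (11).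

Two consequences follow. Put $f(\mathbf s)=\prod_iD_N(t^i\oplus s^i)$ in (11) and use (4):
$$S_N(\tau';(x,y))=\prod_{i\in A}D_N(x^i\oplus q'^i)\cdot S_N(\nu;y). \tag{12}$$
Here, if $B=\emptyset$, the last factor means $\nu(1)$. Also, for a cube $Q_A\times Q_B$, (11) gives $\tau'(Q_A\times Q_B)=1_{Q_A}(q')\,\nu(Q_B)$. If $B\ne\emptyset$, this implies
$$F'=\{q'\}\times F(\nu). \tag{13}$$
Indeed, $F'\subset H_{A,q'}$, so only points $(q',y)$ matter. Such a point lies in $F'$ iff for every $k$ the cube $\Delta_k(q')\times\Delta_k(y)$ contains a cube $Q_A\times Q_B$ with $q'\in Q_A$ and $\nu(Q_B)\ne0$. Given $Q_B\subset\Delta_k(y)$ of rank $l\ge k$ one can always take $Q_A=\Delta_l(q')$. So the condition says exactly that every cube containing $y$ contains a cube $Q_B$ with $\nu(Q_B)\ne0$, i.e. $y\in F(\nu)$.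

**Step 4. Divide out the point mass.** Fix $x$ with $x^i\in X_i'\setminus\{q'^i\}$ for $i\in A$; these sets are nonempty. By (3), for all large $k$ we have $D_{2^k}(x^i\oplus q'^i)=0$ and so $D_{2^k+1}(x^i\oplus q'^i)=r_k(x^i\oplus q'^i)=\pm1$ for every $i\in A$. By (10) and (12),
$$S_{2^k+1}(\nu;y)\to0\qquad\text{for all }y\in Y:=\prod_{i\in B}X_i'. \tag{14}$$
We could not have obtained this for $2^k$ in place of $2^k+1$ when $A\ne\emptyset$: there the factor in (12) is $0$.

**Step 5. Finish when $B=\emptyset$.** Here (14) says that the constant $\nu(1)$ tends to $0$, so $\nu(1)=0$ and $\nu=0$. By (11), $\tau'=0$, which contradicts $F'\ne\emptyset$.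

**Step 6. When $B\ne\emptyset$, show that $F(\nu)\cap Y$ is dense in $F(\nu)$.** This is what maximality is for. If density fails, there is a cube $R\subset G^B$ such that $F(\nu)\cap R$ is nonempty and disjoint from $Y$. This compact set is covered by the countably many closed sets $\{y:y^i=c\}$ with $i\in B$ and $c\notin X_i'$. By Baire's theorem there are $i\in B$, $c\in G$ and a cube $R'\subset R$, of some rank $l$, with
$$\emptyset\ne F(\nu)\cap R'\subset\{y^i=c\}.$$
By (13), $F'\cap(\Delta_l(q')\times R')=\{q'\}\times(F(\nu)\cap R')$, which is nonempty and contained in $H_{A\cup\{i\},(q',c)}$. Apply $\theta_Q$. The set $Q^*=\theta_Q(\Delta_l(q')\times R')$ is a cube of rank $l+m$ in $Q$, and $F\cap Q^*=\theta_Q\big(F'\cap(\Delta_l(q')\times R')\big)$ is nonempty and lies in $H_{A\cup\{i\},\,(q,\theta_i(c))}$. This is a triple with $|A|+1$ fixed coordinates, which contradicts the maximality of $|A|$.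

**Step 7. Conclude.** By (14) and Lemma 4 (with $e=|B|$), $S_{2^k}(\nu;y)\to0$ for all $y\in Y$. With Step 6, Lemma 5 gives $\nu=0$. By (11), $\tau'=0$, contradicting $F'\ne\emptyset$. Hence $\tau=0$, and all $b_{\mathbf n}=0$. $\blacksquare$

Together with Section 3, this proves $\emptyset\in U_{\rho,d}$ for all $d\ge2$ and all $\rho\in(0,1]$.

## 12. Finite $M$, and cylinders over one-dimensional sets

**Proof of Proposition 3(a).** We generalize the cancelling pair of Section 6: two point masses that agree in so many digits that no $2^m$ with $m\in M$ can separate them.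

Let $M\subset\{0,\dots,m_0\}$. Choose distinct $a,b\in C^*$ with the same first $m_0$ digits. Put $b_{(n,0,\dots,0)}=w_n(a)-w_n(b)$ and let all other coefficients be $0$. Since $a$ and $b$ differ in some digit $k$, we have $w_{2^k}(a)\ne w_{2^k}(b)$, so the series is not zero. Its cubical sums at $\mathbf t$ with $x=t^1$ are
$$S_N(\mathbf t)=\sum_{n<N}\big(w_n(a)-w_n(b)\big)w_n(x)=D_N(x\oplus a)-D_N(x\oplus b).$$
Let $x\notin C^*$, $m\le m_0$ and $k>m$. By (3),
$$S_{2^k+2^m}(\mathbf t)=D_{2^k}(x\oplus a)-D_{2^k}(x\oplus b)+r_k(x\oplus a)D_{2^m}(x\oplus a)-r_k(x\oplus b)D_{2^m}(x\oplus b).$$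
For large $k$ the first two terms vanish, because $x\ne a,b$. For large $k$ we also have $a_k=b_k=1$, so $r_k(x\oplus a)=r_k(x\oplus b)=-r_k(x)$. Moreover $D_{2^m}(x\oplus a)=D_{2^m}(x\oplus b)$, because $D_{2^m}$ depends only on the first $m$ digits, where $a$ and $b$ agree. So the last two terms cancel, and $S_{2^k+2^m}(\mathbf t)=0$ for all large $k$. Likewise $S_{2^k}(\mathbf t)=D_{2^k}(x\oplus a)-D_{2^k}(x\oplus b)=0$ for all large $k$. This holds at every point with $t^1\notin C^*$, in particular on the copy $(G\setminus C^*)^d$ of $[0,1)^d$. So for finite $M$ uniqueness fails. For infinite $M$ it holds by Theorem 1 with $C_i=C^*$. $\square$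

**Proof of Proposition 3(b).** Suppose $E$ is not a U-set in one dimension: some series $\sum a_nw_n$, not identically zero, converges to $0$ at every point of $[0,1]\setminus E$. Put $b_{(n,0,\dots,0)}=a_n$ and let all other coefficients be $0$. Then $S_{\mathbf N}(\mathbf t)=\sum_{n<N_1}a_nw_n(t^1)$ for every $\mathbf N$, and this tends to $0$ as $\min_iN_i\to\infty$ whenever $t^1\notin E$. So the $d$-multiple series converges $\rho$-regularly to $0$ off $E\times[0,1]^{d-1}$ without being zero, and $E\times[0,1]^{d-1}\notin U_{\rho,d}$. $\square$
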